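\title{Disjoint unions of forests and polynomial $\chi$-boundedness}

\begin{abstract}
Call a forest $F$ good if the graphs with no induced subgraph isomorphic to $F$ have chromatic number bounded by a polynomial in their clique number. We prove that the disjoint union of two good forests is good, with an explicit exponent. Hence a non-null forest is good if and only if each of its components is good. The proof first shows, by random sampling, that every probability measure on the vertex set gives polynomially large mass to a set of small chromatic number, and then turns this fractional statement into a coloring by bounding VC-dimensions.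
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, and $|H|$ is the number of vertices of a graph $H$; the graph with no vertices is \emph{null}. A \emph{copy} of $H$ in $G$ is an induced subgraph of $G$ isomorphic to $H$, and $G$ is \emph{$H$-free} if it has no copy of $H$. We often identify a set of vertices with the subgraph it induces. The disjoint union of $H_1$ and $H_2$ is written $H_1\cup H_2$. A class of graphs is \emph{hereditary} if it is closed under taking induced subgraphs; the class of $H$-free graphs is an example.

Every graph satisfies $\chi(G)\ge\omega(G)$, where $\chi$ is the chromatic number and $\omega$ is the clique number. A hereditary class $\mathcal C$ is \emph{$\chi$-bounded} if there is a bound in the other direction: a function $f$, called a \emph{$\chi$-bounding function}, with $\chi(G)\le f(\omega(G))$ for all $G\in\mathcal C$. The class is \emph{polynomially $\chi$-bounded} if $f$ can be taken to be a polynomial. A forest $F$ is \emph{good} if the class of $F$-free graphs is polynomially $\chi$-bounded. The following question was posed at the 2024 Korean Student Combinatorics Workshop~\cite{kscw}.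

\begin{quote}
\emph{If two forests $F_1$ and $F_2$ are good, is $F_1\cup F_2$ good?}
\end{quote}

Without the word ``polynomial'' the question has a short answer. Let $f$ be a non-decreasing $\chi$-bounding function for both the $F_1$-free and the $F_2$-free graphs, let $k=|F_1|$, and let $\varphi(w)$ be the supremum of $\chi(G)$ over $(F_1\cup F_2)$-free graphs $G$ with $\omega(G)\le w$. If such a $G$ is $F_1$-free, then $\chi(G)\le f(w)$. Otherwise let $K$ be a copy of $F_1$. The vertices outside $K$ with no neighbor in $K$ form an $F_2$-free set, and the other vertices outside $K$ are covered by $k$ neighborhoods, each of clique number at most $w-1$. Hence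
\[
\varphi(w)\le f(w)+k+k\,\varphi(w-1),\qquad \varphi(0)=0 .
\]
So $\varphi$ is finite, and for $k=1$ we get $\varphi(w)\le w(f(w)+1)$, which is polynomial when $f$ is. For $k\ge2$ the recursion loses a factor $k$ at each of $w$ levels, and the bound is exponential in $w$. The question is whether this loss can be avoided.

For $F_1=K_2$ it can. Let $W$ be a maximum clique of $G$, with $|W|=w$; every vertex outside $W$ has a non-neighbor in $W$. For $u\in W$, the vertex $u$ together with the vertices outside $W$ whose only non-neighbor in $W$ is $u$ form a stable set, since two adjacent vertices of this kind would extend $W\setminus\{u\}$ to a clique of size $w+1$. For distinct $u,u'\in W$, the vertices outside $W$ adjacent to neither form an $F_2$-free set. These sets cover $V(G)$, so $\chi(G)\le w+\binom w2f(w)$. There is no recursion here: the graph is covered in one step by polynomially many sets of small chromatic number. This suggests that the answer is yes. But the covering sets come from copies of $F_1$ inside a clique, and a clique contains no copy of, say, the three-vertex path $P_3$. We find such a cover in general by probabilistic means.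

\begin{theorem}\label{thm:main}
If $F_1$ and $F_2$ are good forests, then $F_1\cup F_2$ is good. More precisely, let $d\ge1$ be an integer such that $\chi(G)\le\omega(G)^d$ for every non-null $F_i$-free graph $G$ $(i=1,2)$. Then every non-null $(F_1\cup F_2)$-free graph $G$ satisfies
\[
\chi(G)\le C\,\omega(G)^{d(60k+337)},
\]
where $k=\min(|F_1|,|F_2|)$ and $C$ depends only on $F_1$ and $F_2$.
\end{theorem}

Since the proof does not use induction on the clique number, it is a statement about one graph and one number $g$, which bounds the chromatic number of the subgraphs that we already know how to color.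

\begin{theorem}\label{thm:single}
Let $H_1,H_2$ be non-null graphs, let $k=|H_1|$, let $F_0$ be a non-null forest, and let $g\ge2$ be an integer. Let $G$ be a graph such that
\begin{itemize}
\item[(a)] $\omega(G)\le g$, and every induced subgraph of $G$ that is $H_1$-free or $H_2$-free has chromatic number at most $g$;
\item[(b)] $G$ is $(H_1\cup H_2)$-free;
\item[(c)] $G$ is $F_0$-free.
\end{itemize}
Then $\chi(G)\le Cg^{60k+337}$, where $C$ depends only on $H_1,H_2,F_0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:single}]
An integer $d$ as in the statement exists when $F_1,F_2$ are good: graphs with $\omega=1$ have $\chi=1$, and a polynomial in $w$ is at most $w^d$ for all $w\ge2$ once $d$ is large. If one of the forests is null, then $F_1\cup F_2$ is the other one and there is nothing to prove. So let both be non-null, named so that $|F_1|\le|F_2|$. Let $G$ be non-null and $(F_1\cup F_2)$-free, and $w=\omega(G)$. If $w=1$ then $\chi(G)=1$, and we take $C\ge1$. If $w\ge2$, apply Theorem~\ref{thm:single} with $H_i=F_i$, $F_0=F_1\cup F_2$ and $g=w^d$. Here (c) is the same condition as (b), and this is the only place where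 we use that $F_1$ and $F_2$ are forests.
\end{proof}

Section~\ref{sec:tools} reduces the search for a small cover to two tasks: finding a large covering set for each probability measure, and bounding a VC-dimension. Section~\ref{sec:cheap} carries this plan out for $H_1=K_1$ and isolates the two difficulties that appear for larger $H_1$. Sections~\ref{sec:measure}--\ref{sec:proof} prove Theorem~\ref{thm:single}, and Section~\ref{sec:cons} collects consequences.

\section{From fractional covers to covers}\label{sec:tools}

Let $\mathcal R$ be a family of subsets of a finite ground set. The \emph{traces} of $\mathcal R$ on a set $S$ are the sets $R\cap S$ with $R\in\mathcal R$. The set $S$ is \emph{shattered} by $\mathcal R$ if every subset of $S$ is a trace; then every subset of $S$ is also shattered. The family has \emph{VC-dimension at most $D$} if every shattered set has at most $D$ elements. We use three standard facts.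

\begin{itemize}
\item \emph{Sauer--Shelah lemma.} A family of VC-dimension at most $D$ has at most $\sum_{i\le D}\binom ni\le(n+1)^D$ traces on any set of at most $n$ points.
\item \emph{Vapnik--Chervonenkis inequality} \cite[Theorem 12.5]{dgl}. Let $z_1,\dots,z_n$ be independent samples from a probability measure $\nu$, and let $\nu_n(R)=\#\{j:z_j\in R\}/n$. Then for $\gamma>0$,
\[
\Pr\Bigl[\sup_{R\in\mathcal R}|\nu_n(R)-\nu(R)|>\gamma\Bigr]\le 8\,s(\mathcal R,n)\,e^{-n\gamma^2/32},
\]
where $s(\mathcal R,n)$ is the maximum number of traces of $\mathcal R$ on $n$ points.
\item \emph{Minimax theorem.} For a real matrix $(a_{ij})$ with finitely many rows and columns, $\min_\mu\max_j\sum_i\mu_ia_{ij}=\max_\tau\min_i\sum_j\tau_ja_{ij}$, where $\mu$ and $\tau$ range over probability measures on the rows and on the columns.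
\end{itemize}

We also use $\ln x\le\sqrt x$ for $x>0$, which follows from $\ln y\le y/e$ with $y=\sqrt x$. The first two facts show that a sample whose size does not depend on the ground set approximates $\nu$ on all members of $\mathcal R$ at once.

\begin{lemma}\label{lem:approx}
Let $\nu$ be a probability measure on a finite set, let $\mathcal R$ be a family of VC-dimension at most $D$, where $D\ge1$, let $0<\gamma\le1$, and let $n=\lceil1600D^2\gamma^{-4}\rceil$. Then there are points $z_1,\dots,z_n$, not necessarily distinct, such that $\bigl|\#\{j:z_j\in R\}/n-\nu(R)\bigr|\le\gamma$ for all $R\in\mathcal R$.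
\end{lemma}

\begin{proof}
It suffices to show $8(n+1)^De^{-n\gamma^2/32}<1$, that is, $\ln8+D\ln(n+1)<n\gamma^2/32$. Since $n+1\le1600D^2\gamma^{-4}+2$, we have $\ln(n+1)\le\sqrt{n+1}\le40D\gamma^{-2}+\sqrt2$. As $D\ge1$ and $\gamma\le1$, the left side is at most $(2.08+40+1.42)D^2\gamma^{-2}=43.5D^2\gamma^{-2}$. The right side is at least $\frac{1600}{32}D^2\gamma^{-2}=50D^2\gamma^{-2}$.
\end{proof}

Let $\mathcal B$ be a family of subsets of a finite non-empty set $V$. For $v\in V$ put $R_v=\{X\in\mathcal B:v\in X\}$. The family $\{R_v:v\in V\}$, whose ground set is $\mathcal B$, is the \emph{dual family} of $\mathcal B$. Thus $X_1,\dots,X_n\in\mathcal B$ are shattered by the dual family when, for every $J\subseteq\{1,\dots,n\}$, some $v\in V$ lies in exactly the sets $X_i$ with $i\in J$.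

\begin{lemma}\label{lem:cover}
Let $0<\delta\le1$, and suppose that for every probability measure $\mu$ on $V$ some $X\in\mathcal B$ has $\mu(X)\ge\delta$.
\begin{itemize}
\item[(1)] There is a probability measure $\tau$ on $\mathcal B$ with $\tau(R_v)\ge\delta$ for every $v\in V$.
\item[(2)] If the dual family of $\mathcal B$ has VC-dimension at most $D^*$, where $D^*\ge1$, then $V$ is the union of at most $\lceil1600(D^*)^2(2/\delta)^4\rceil$ members of $\mathcal B$.
\end{itemize}
\end{lemma}

\begin{proof}
For (1), apply the minimax theorem to the matrix with rows $V$, columns $\mathcal B$, and entry $1$ if $v\in X$ and $0$ otherwise: the left side is $\min_\mu\max_X\mu(X)\ge\delta$ and the right side is $\max_\tau\min_v\tau(R_v)$. For (2), apply Lemma~\ref{lem:approx} to $\tau$ and the dual family with $\gamma=\delta/2$. It gives $X_1,\dots,X_q\in\mathcal B$, with $q=\lceil1600(D^*)^2(2/\delta)^4\rceil$, such that each $v\in V$ lies in $X_j$ for at least $(\delta-\delta/2)q>0$ indices $j$.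
\end{proof}

The hypothesis of (2) cannot be dropped. Let $V$ be the set of $n$-subsets of $\{1,\dots,2n\}$ and $X_i=\{v\in V:i\in v\}$. For every $\mu$ the average of $\mu(X_i)$ over $i$ is $1/2$, but no $n$ of the sets $X_i$ cover $V$, because they miss the complementary $n$-subset.

\section{Cheap sets and the case of a single vertex}\label{sec:cheap}

From now until the end of Section~\ref{sec:proof}, $G,H_1,H_2,F_0,g,k$ are as in Theorem~\ref{thm:single}, and $V=V(G)\ne\emptyset$. We write $\chi(X)$ for $\chi(G[X])$ and call $X\subseteq V$ \emph{cheap} if $\chi(X)\le g$. If $V$ is the union of $q$ cheap sets then $\chi(G)\le qg$, so our aim is to apply Lemma~\ref{lem:cover} to a family of cheap sets. By (a), every $H_1$-free set is cheap. A second source of cheap sets is (b). For a set or sequence $Y$ of vertices let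
\[
A(Y)=V\setminus\bigcup_{y\in Y}N(y)
\]
be the set of vertices with no neighbor in $Y$. Thus $A(\emptyset)=V$, and a term of $Y$ belongs to $A(Y)$ if it has no neighbor in $Y$.

\begin{lemma}\label{lem:AK}
If $K$ is a copy of $H_1$, then $A(K)$ is cheap.
\end{lemma}

\begin{proof}
The set $A(K)\setminus K$ has no edge to $K$, so it is $H_2$-free by (b) and cheap by (a). A vertex of $A(K)\cap K$ has no neighbor in $A(K)$, so it can receive any color.
\end{proof}

This lemma is the only place where $H_2$ and hypothesis (b) enter. The next one is the only place in the proof of Theorem~\ref{thm:single} where $\omega(G)\le g$ enters.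

\begin{lemma}\label{lem:K1}
Every $(H_1\cup K_1)$-free set $X\subseteq V$ has $\chi(X)\le g^2$.
\end{lemma}

\begin{proof}
Let $X\ne\emptyset$ and let $W$ be a maximal clique of $G[X]$. For $u\in W$ let $X_u=X\setminus N(u)$. The set $X_u\setminus\{u\}$ is $H_1$-free, since a copy of $H_1$ in it would form a copy of $H_1\cup K_1$ with $u$; and $u$ is isolated in $X_u$. So $X_u$ is cheap. Each $u\in W$ lies in $X_u$, and each vertex of $X\setminus W$ has a non-neighbor in $W$ by maximality. So these $|W|\le g$ cheap sets cover $X$.
\end{proof}

\begin{example}[the method for $H_1=K_1$]\label{ex:K1}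
Let $H_1=K_1$ and $\mathcal B=\{A(u):u\in V\}$, a family of cheap sets by Lemma~\ref{lem:AK}. A maximal clique would give a cover at once; here is an argument that extends to larger $H_1$.

Let $\mu$ be a probability measure on $V$, and let $x_1,\dots,x_{g+1}$ be independent with law $\mu$. They are never pairwise adjacent, since $\omega(G)\le g$. So $x_j\in A(x_i)$ for some $i<j$, and the union bound gives
\[
1\le\binom{g+1}2\Pr[x_2\in A(x_1)]=\binom{g+1}2\sum_{u\in V}\mu(u)\,\mu(A(u)).
\]
Hence some $u$ has $\mu(A(u))\ge\delta:=1/\binom{g+1}2$.

Next, $v\in A(u)$ if and only if $u\notin N(v)$. So if $A(u_1),\dots,A(u_n)$ are distinct and shattered by the dual family, then $\{u_1,\dots,u_n\}$ is shattered by $\{N(v):v\in V\}$. If the family of neighborhoods has VC-dimension at most $D$, Lemma~\ref{lem:cover} covers $V$ by $O(D^2g^8)$ cheap sets. Section~\ref{sec:vc} shows that excluding the forest $F_0$ makes $D$ polynomial in $g$.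
\end{example}

For $k\ge2$ two difficulties arise. First, the sets $A(K)$ may all be small even though copies of $H_1$ abound: in a complete multipartite graph, every copy $K$ of $P_3$ meets two parts, so $A(K)=\emptyset$. We then have to find a large $H_1$-free set instead; this is done in Section~\ref{sec:measure}. Second, we cannot put all $H_1$-free sets into $\mathcal B$, because the dual VC-dimension would be unbounded: already in the edgeless graph on $\{0,1\}^n$ the $n$ sets $\{v:v_i=1\}$ are shattered by the dual family. What made Example~\ref{ex:K1} work is that membership in $A(u)$ is decided by adjacency to one vertex. In Section~\ref{sec:proof} we use only those $H_1$-free sets for which membership is decided by adjacency to polynomially many vertices.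

\section{Cheap sets of large measure}\label{sec:measure}

Hypothesis (c) is not used in this section. Let $\mu$ be a probability measure on $V$ and suppose that $\mu(A(K))$ is tiny for every copy $K$ of $H_1$. Then the neighborhoods of the $k$ vertices of a copy cover almost all of any set $A$ of substantial measure, so one of them covers almost a $1/k$ fraction of $A$. Therefore the vertices that see a much smaller fraction of $A$ form an $H_1$-free set. This leads to the following definition. For a sequence $Y$ of vertices, the set of \emph{light} vertices is
\[
B_\mu(Y)=\Bigl\{v\in A(Y):\ \mu\bigl(N(v)\cap A(Y)\bigr)\le\frac1{4k}\,\mu\bigl(A(Y)\bigr)\Bigr\},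
\]
and the vertices of $A(Y)\setminus B_\mu(Y)$ are \emph{heavy}. The constant $\frac1{4k}$ leaves room for a sampling error in Section~\ref{sec:proof}. The freedom to choose $Y$ is needed. Let $G$ be complete multipartite with $g$ parts of equal size, let $H_1=P_3$, and let $\mu$ be uniform. Then $B_\mu(\emptyset)=\emptyset$, because $\mu(N(v))=1-1/g\ge\frac12>\frac1{12}$ for all $v$, while $B_\mu(y)=A(y)$ is the part containing $y$ and has measure $1/g$.

Call a sequence of vertices \emph{stable} if its terms are pairwise non-adjacent; equal terms are allowed. To find $Y$ we estimate in two ways the probability that a random sequence $x_1,\dots,x_s$ is stable. If all $A(K)$ are tiny, then a random sample of polynomial size is likely to be $(H_1\cup K_1)$-free, hence $g^2$-colorable, and this forces the probability to be at least $g^{-5s}$, which decays exponentially in $s$. On the other hand, pretend that light vertices are never drawn. Then each term of a stable sequence shrinks the measure of the set of admissible next terms by a factor $1-\frac1{4k}$, and the probability is at most $\prod_{t<s}(1-\frac1{4k})^t\le e^{-s(s-1)/8k}$, which decays faster. The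 two bounds clash when $s$ is a large multiple of $k\ln g$. In the proof, light vertices are drawn, but each time with probability less than a small $\eta$. We set
\[
\eta=g^{-13},\quad r=\lceil52k\ln g\rceil,\quad s=2r,\quad m=sg^2,\quad \varepsilon=\tfrac12(106k)^{-k-1}g^{-3k-16}.
\]
Here $r$ heavy steps bring the measure down to $\eta$, $s$ is the length of the stable sequence, and $m$ is the size of the sample. Since $r\le52k\ln g+1\le53kg$, we have $s\le106kg$ and $m\le106kg^3$, so $m^{k+1}\le(106k)^{k+1}g^{3k+3}$ and $\varepsilon\le\eta/(2m^{k+1})$. In particular
\begin{equation}\label{eq:eps}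
\varepsilon\le\frac\eta2\qquad\text{and}\qquad m^{k+1}\varepsilon\le\frac12 .
\end{equation}

\begin{lemma}\label{lem:measure}
For every probability measure $\mu$ on $V$, at least one of the following holds:
\begin{itemize}
\item[(i)] some copy $K$ of $H_1$ has $\mu(A(K))\ge\varepsilon$;
\item[(ii)] some sequence $Y$ of fewer than $s$ vertices has $\mu(B_\mu(Y))\ge\eta$.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose that both fail. Let $x_1,\dots,x_m$ be independent with law $\mu$, and let $E$ be the event that $(x_1,\dots,x_s)$ is stable.

\emph{Lower bound.} Number the vertices of $H_1\cup K_1$ from $1$ to $k+1$, with the added vertex last. Fix distinct indices $i_1,\dots,i_{k+1}$ and consider the event that $j\mapsto x_{i_j}$ is an isomorphism onto a copy of $H_1\cup K_1$. It requires that $K=\{x_{i_1},\dots,x_{i_k}\}$ be a copy of $H_1$ and that $x_{i_{k+1}}\in A(K)$. As $x_{i_{k+1}}$ is independent of $K$ and (i) fails, the event has probability at most $\varepsilon$. There are at most $m^{k+1}$ choices of indices, so by \eqref{eq:eps} the set $\{x_1,\dots,x_m\}$ is $(H_1\cup K_1)$-free with probability at least $\frac12$. In that case it has a coloring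 with $g^2$ colors by Lemma~\ref{lem:K1}, and some color class contains $x_i$ for at least $m/g^2=s$ indices $i$; so some $s$ indices carry a stable subsequence. Each set of $s$ indices does so with probability $\Pr(E)$, whence $\binom ms\Pr(E)\ge\frac12$. Using $\binom ms\le m^s/s!\le(em/s)^s=(eg^2)^s$ and $2e^s\le8^s\le g^{3s}$, we get
\[
\Pr(E)\ge\tfrac12(eg^2)^{-s}\ge g^{-5s}.
\]

\emph{Upper bound.} Let $A_t=A(x_1,\dots,x_t)$ and $B_t=B_\mu(x_1,\dots,x_t)$ for $0\le t\le s$. Then $A_{t+1}=A_t\setminus N(x_{t+1})$, and $E$ holds if and only if $x_{t+1}\in A_t$ for all $0\le t<s$. Let $c_t$ be the number of \emph{heavy steps} up to time $t$, that is, of indices $j\le t$ with $x_j\in A_{j-1}\setminus B_{j-1}$. A heavy step has $\mu(A_j)\le(1-\frac1{4k})\mu(A_{j-1})$, and the sets $A_t$ decrease. So $c_t\ge r$ implies $\mu(A_t)\le e^{-r/4k}\le e^{-13\ln g}=\eta$. Define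
\[
S_t=\begin{cases}B_t&\text{if }c_t<r,\\ A_t&\text{if }c_t\ge r.\end{cases}
\]
The set $S_t$ is determined by $x_1,\dots,x_t$, and $\mu(S_t)\le\eta$ for $t<s$: in the first case because (ii) fails, in the second by the estimate above.

Suppose $E$ holds, and let $I=\{t<s:x_{t+1}\notin S_t\}$. For $t\in I$ we have $x_{t+1}\in A_t\setminus S_t$, so $S_t\ne A_t$; hence $c_t<r$, $x_{t+1}\in A_t\setminus B_t$, and $c_{t+1}=c_t+1\le r$. Since $c_t$ is non-decreasing in $t$, the numbers $c_{t+1}$ with $t\in I$ are distinct elements of $\{1,\dots,r\}$, and $|I|\le r$. Thus $E$ is contained in the union, over sets $J\subseteq\{0,\dots,s-1\}$ with $|J|\le r$, of the events $E_J$ that $x_{t+1}\in S_t$ for all $t<s$ with $t\notin J$. Reveal the terms one at a time: given $x_1,\dots,x_t$, the probability that $x_{t+1}\in S_t$ is $\mu(S_t)\le\eta$. So $\Pr(E_J)\le\eta^{s-|J|}\le\eta^r$. There are at most $2^s=4^r$ sets $J$, and $4<g^3$, so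
\[
\Pr(E)\le(4\eta)^r<(g^{-10})^r=g^{-5s},
\]
which contradicts the lower bound.
\end{proof}

The next lemma makes the opening remark of this section precise, in the form needed here and in Section~\ref{sec:proof}.

\begin{lemma}\label{lem:light}
Let $\mu$ be a probability measure on $V$ for which alternative \textup{(i)} of Lemma~\ref{lem:measure} fails. Let $A\subseteq V$ with $\mu(A)\ge\eta$, and let $B\subseteq V$ be such that $\mu(N(v)\cap A)\le\frac1{2k}\mu(A)$ for all $v\in B$. Then $B$ is $H_1$-free.
\end{lemma}

\begin{proof}
If $K\subseteq B$ were a copy of $H_1$, then $\mu(A(K))\ge\mu(A)-\sum_{v\in K}\mu(N(v)\cap A)\ge\frac12\mu(A)\ge\eta/2\ge\varepsilon$ by \eqref{eq:eps}, and (i) would hold.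
\end{proof}

\begin{lemma}\label{lem:stable}
For every probability measure $\mu$ on $V$ there is a stable set of measure at least $\varepsilon/g$. In particular, every non-empty $X\subseteq V$ contains a stable set of size at least $\frac\varepsilon g|X|$.
\end{lemma}

\begin{proof}
It suffices to find a cheap set of measure at least $\varepsilon$, since one of its at most $g$ color classes has measure at least $\varepsilon/g$. If alternative (i) of Lemma~\ref{lem:measure} holds, $A(K)$ is such a set by Lemma~\ref{lem:AK}. Otherwise take $Y$ as in (ii). Then $\mu(A(Y))\ge\mu(B_\mu(Y))\ge\eta\ge\varepsilon$, and $B_\mu(Y)$ is $H_1$-free by Lemma~\ref{lem:light}, hence cheap by (a). For the second statement let $\mu$ be uniform on $X$ and intersect the stable set with $X$.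
\end{proof}

This already gives a fractional form of Theorem~\ref{thm:single} in which no forest appears. The \emph{fractional chromatic number} of $G$ is the minimum of $\sum_Sy_S$ over all choices of weights $y_S\ge0$ on the stable sets $S$ of $G$ such that $\sum_{S\ni v}y_S\ge1$ for every vertex $v$.

\begin{corollary}\label{cor:frac}
Let $H_1,H_2$ be arbitrary non-null graphs, $k=|H_1|$, and $g\ge2$ an integer. If $G$ satisfies \textup{(a)} and \textup{(b)} of Theorem~\ref{thm:single}, then its fractional chromatic number is at most $2(106k)^{k+1}g^{3k+17}$.
\end{corollary}

\begin{proof}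
Let $G$ be non-null. By Lemma~\ref{lem:stable}, which does not use (c), and Lemma~\ref{lem:cover}(1), there is a probability measure $\tau$ on the stable sets with $\sum_{S\ni v}\tau(S)\ge\varepsilon/g$ for all $v$. The weights $y_S=\frac g\varepsilon\tau(S)$ are admissible and have total $g/\varepsilon=2(106k)^{k+1}g^{3k+17}$.
\end{proof}

\section{The VC-dimension of neighborhoods}\label{sec:vc}

We now use (c) to bound the VC-dimension of $\{N(v):v\in V\}$. A shattered set $S$ lets us prescribe the edges between $S$ and suitable other vertices, which suggests that a large $S$ yields any bipartite graph. But shattering says nothing about edges inside $S$ or among the other vertices, and a copy of $F_0$ must be induced. We remove these edges by two applications of Lemma~\ref{lem:stable}. The price of the second application is that only a fraction $\varepsilon/g$ of the prescribed neighborhoods survives, and we do not control which. A forest can still be embedded, greedily, in what survives.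

When $F_0$ is a path this is familiar. Let $S'\subseteq S$ be stable, and for each pair $T\subseteq S'$ let $v_T$ be a vertex whose neighbors in $S'$ are the two elements of $T$. The surviving pairs are the edges of an auxiliary graph on $S'$ with many edges. It has a subgraph of large minimum degree, which contains a long path $a_1a_2\cdots a_j$, and $a_1v_{\{a_1,a_2\}}a_2v_{\{a_2,a_3\}}\cdots a_j$ is an induced path of $G$. For forests of larger degree, pairs are replaced by $\rho$-sets, and minimum degree by the following exchange property.

\begin{lemma}\label{lem:prune}
Let $\rho\ge2$ and $L\ge1$ be integers, let $S'$ be a set of size $h$, and let $\mathcal H$ be a family of $\rho$-subsets of $S'$ with $|\mathcal H|>L\binom h{\rho-1}$. Then there is a non-empty $\mathcal H'\subseteq\mathcal H$ such that, for every $U\subseteq S'$ with $|U|\le L$: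
\begin{itemize}
\item[(1)] some member of $\mathcal H'$ is disjoint from $U$;
\item[(2)] if $u$ lies in a member of $\mathcal H'$, then some $T'\in\mathcal H'$ has $u\in T'$ and $(T'\setminus\{u\})\cap U=\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
As long as some $(\rho-1)$-set lies in at least one and at most $L$ members of the current family, delete those members. A $(\rho-1)$-set that has been treated lies in no member afterwards, so it is treated only once, and at most $L\binom h{\rho-1}<|\mathcal H|$ members are deleted. The final family $\mathcal H'$ is non-empty, and every $(\rho-1)$-set contained in a member of $\mathcal H'$ is contained in more than $L$ members. So if $T\in\mathcal H'$ and $x\in T\cap U$, then there are more than $L$ elements $y\notin T\setminus\{x\}$ with $(T\setminus\{x\})\cup\{y\}\in\mathcal H'$, and one of them lies outside $U$. This exchange replaces $x$ by an element outside $U$ and keeps the rest of $T$. For (1), start from any member and exchange its elements in $U$ one at a time. For (2), start from a member containing $u$ and exchange its elements in $U\setminus\{u\}$.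
\end{proof}

Let $\Delta(F_0)$ be the maximum degree of $F_0$, and set
\[
\rho=\max(2,\Delta(F_0)),\qquad L=\rho|F_0|,\qquad D=\bigl\lfloor\rho(L+1)(g/\varepsilon)^2\bigr\rfloor .
\]

\begin{lemma}\label{lem:vc}
The family $\{N(v):v\in V\}$ has VC-dimension at most $D$.
\end{lemma}

\begin{proof}
Let $S\ne\emptyset$ be shattered. By Lemma~\ref{lem:stable} there is a stable $S'\subseteq S$ with $h:=|S'|\ge\frac\varepsilon g|S|$, and $S'$ is shattered. If $h<\rho+\rho Lg/\varepsilon$, then $h<\rho(L+1)g/\varepsilon$ since $g/\varepsilon\ge1$, so $|S|<\rho(L+1)(g/\varepsilon)^2$ and $|S|\le D$. We assume $h\ge\rho+\rho Lg/\varepsilon$ and find a copy of $F_0$, contrary to (c).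

\emph{A second stable set.} For each $\rho$-subset $T$ of $S'$ choose $v_T\in V$ with $N(v_T)\cap S'=T$. These vertices are distinct, and they lie outside $S'$ because $S'$ is stable and $T\ne\emptyset$. By Lemma~\ref{lem:stable} there is a family $\mathcal H$ of $\rho$-subsets of $S'$ such that $\{v_T:T\in\mathcal H\}$ is stable and
\[
|\mathcal H|\ge\frac\varepsilon g\binom h\rho=\frac\varepsilon g\cdot\frac{h-\rho+1}\rho\binom h{\rho-1}>L\binom h{\rho-1}.
\]
Let $\mathcal H'\subseteq\mathcal H$ be given by Lemma~\ref{lem:prune}.

\emph{Making one side regular.} The vertices $v_T$ have exactly $\rho$ neighbors in $S'$, so we enlarge $F_0$ to match. Let $(P,Q)$ be a bipartition of $F_0$. Attach new leaves to the vertices of $Q$ until each has degree exactly $\rho$. This gives a forest $F'$ with bipartition $(P',Q)$ that contains $F_0$ as an induced subgraph, and $|P'|\le|P|+\rho|Q|\le L$.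

\emph{Ordering $Q$.} Root each component of $F'$ that meets $Q$ at a vertex of $Q$, and list $Q$ component by component, in order of non-decreasing distance from the root. Let $w\in Q$. A child of $w$ is adjacent only to $w$ and to vertices farther from the root, so it has no neighbor earlier than $w$ in the list. If $w$ is a root, all its neighbors are children. Otherwise $w$ has $\rho-1$ children and a parent $a\in P'$, and $a$ is adjacent to its own parent, which is in $Q$ and earlier than $w$.

\emph{Embedding.} We construct an injection $\psi:P'\to S'$ such that $T_w:=\psi(N_{F'}(w))$ belongs to $\mathcal H'$ for every $w\in Q$. Process $Q$ in the listed order. When $w$ is reached, $\psi$ is defined exactly on the neighbors of earlier vertices; let $U$ be its image, so $|U|\le|P'|\le L$. If $w$ is a root, take a member of $\mathcal H'$ disjoint from $U$ by Lemma~\ref{lem:prune}(1) and map the $\rho$ children of $w$ bijectively onto it. Otherwise $u=\psi(a)$ is already defined and lies in $T_{w'}\in\mathcal H'$, where $w'$ is the parent of $a$; take $T'$ as in Lemma~\ref{lem:prune}(2) and map the $\rho-1$ children of $w$ bijectively onto $T'\setminus\{u\}$.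 In both cases $\psi$ stays injective. At the end only the isolated vertices in $P'$ are left, and we map them to distinct unused elements of $S'$, which exist because $h\ge L\ge|P'|$.

The sets $T_w$ are distinct, because $\rho\ge2$ and two vertices of a forest have at most one common neighbor. Hence the vertices $v_{T_w}$ $(w\in Q)$ and $\psi(a)$ $(a\in P')$ are all distinct. Both $\psi(P')\subseteq S'$ and $\{v_{T_w}:w\in Q\}$ are stable, and $v_{T_w}$ is adjacent to $\psi(a)$ if and only if $\psi(a)\in T_w$, that is, if and only if $aw\in E(F')$. So $G$ has a copy of $F'$, and hence of $F_0$.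
\end{proof}

That $F_0$ is a forest was used in the ordering: each $w\in Q$ meets the part already embedded in at most one vertex. The lemma is false if $F_0$ is replaced by a triangle. Join each subset of $\{1,\dots,n\}$ to its elements. This bipartite graph is $K_3$-free, satisfies (a) with $g=2$ and (b) with $H_1=H_2=K_3$, and its neighborhoods shatter $\{1,\dots,n\}$.

\section{Proof of Theorem~\ref{thm:single}}\label{sec:proof}

The cheap sets found in Section~\ref{sec:measure} are $A(K)$ and $B_\mu(Y)$. Membership of $v$ in $A(K)$ depends only on $N(v)\cap K$. Membership in $B_\mu(Y)$ depends on $\mu(N(v)\cap A(Y))$, which may involve the whole neighborhood of $v$. Now that neighborhoods have bounded VC-dimension, this measure can be read off, up to a small error and for all $v$ at once, from the adjacency of $v$ to a bounded sample $Z$. Let $p=\lceil1600D^2(8k)^4\rceil$. For a sequence $Y$ of fewer than $s$ vertices and a sequence $Z=(z_1,\dots,z_p)$ of vertices, let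
\[
B'(Y,Z)=\Bigl\{v\in A(Y):\ \#\{j:z_j\in N(v)\}\le\frac3{8k}\,p\Bigr\}.
\]
Let $\mathcal B$ consist of all sets $A(K)$ with $K$ a copy of $H_1$, and of those sets $B'(Y,Z)$ that are $H_1$-free. The family $\mathcal B$ does not depend on any measure, and its members are cheap by Lemma~\ref{lem:AK} and (a). We verify the two hypotheses of Lemma~\ref{lem:cover}.

\begin{lemma}\label{lem:large}
For every probability measure $\mu$ on $V$, some $X\in\mathcal B$ has $\mu(X)\ge\varepsilon$.
\end{lemma}

\begin{proof}
If alternative (i) of Lemma~\ref{lem:measure} holds, take $X=A(K)$. Suppose it fails, take $Y$ as in (ii), and let $A=A(Y)$, so that $\mu(A)\ge\mu(B_\mu(Y))\ge\eta>0$. Let $\nu(X)=\mu(X\cap A)/\mu(A)$ be the measure $\mu$ conditioned on $A$. By Lemma~\ref{lem:vc} and Lemma~\ref{lem:approx} with $\gamma=\frac1{8k}$, there is $Z=(z_1,\dots,z_p)$ with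
\[
\Bigl|\frac1p\#\{j:z_j\in N(v)\}-\nu(N(v))\Bigr|\le\frac1{8k}\qquad\text{for all }v\in V.
\]
If $v\in B_\mu(Y)$, then $\nu(N(v))\le\frac1{4k}$, so $\frac1p\#\{j:z_j\in N(v)\}\le\frac1{4k}+\frac1{8k}=\frac3{8k}$. Thus $B_\mu(Y)\subseteq B'(Y,Z)$ and $\mu(B'(Y,Z))\ge\eta\ge\varepsilon$. If $v\in B'(Y,Z)$, then $\nu(N(v))\le\frac3{8k}+\frac1{8k}=\frac1{2k}$. So $B'(Y,Z)$ is $H_1$-free by Lemma~\ref{lem:light}, and it belongs to $\mathcal B$.
\end{proof}

\begin{lemma}\label{lem:dual}
Let $\ell=k+s+p$. The dual family of $\mathcal B$ has VC-dimension at most $D^*=8D^2\ell$.
\end{lemma}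

\begin{proof}
For each $X\in\mathcal B$ fix one description, $X=A(K)$ or $X=B'(Y,Z)$, and let $U_X$ be $K$ or the set of terms of $Y$ and $Z$. Then $|U_X|\le\ell$, and whether $v\in X$ is determined by $N(v)\cap U_X$. Let distinct $X_1,\dots,X_n\in\mathcal B$, $n\ge1$, be shattered by the dual family, and let $U=U_{X_1}\cup\dots\cup U_{X_n}$. Two vertices with the same neighbors in $U$ lie in the same sets $X_i$. Since all $2^n$ membership patterns occur, $\{N(v):v\in V\}$ has at least $2^n$ traces on $U$, and $|U|\le n\ell$. By Lemma~\ref{lem:vc} and the Sauer--Shelah lemma, $2^n\le(n\ell+1)^D$. As $\log_2x\le\sqrt x/\ln2\le2\sqrt x$, we get $n\le2D\sqrt{n\ell+1}\le2D\sqrt{2n\ell}$. Squaring and dividing by $n$ gives $n\le8D^2\ell$.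
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:single}]
We may assume $G$ is non-null. By Lemmas~\ref{lem:large}, \ref{lem:dual} and~\ref{lem:cover}(2), $V$ is the union of at most $q=\lceil1600(D^*)^2(2/\varepsilon)^4\rceil$ cheap sets, so $\chi(G)\le qg$. It remains to estimate $q$; implied constants depend only on $k$, $\rho$ and $L$, hence only on $H_1$ and $F_0$. By definition $\varepsilon^{-1}=O(g^{3k+16})$, so $D=O((g/\varepsilon)^2)=O(g^{6k+34})$. Also $D\ge g$, because $\rho(L+1)(g/\varepsilon)^2\ge g$. Hence $s\le106kg=O(D)$ and $p=O(D^2)$, so $\ell=O(D^2)$ and $D^*=O(D^4)$. Therefore $q=O(D^8\varepsilon^{-4})$, and the exponent of $g$ in this bound is $8(6k+34)+4(3k+16)=60k+336$. So $\chi(G)\le qg=O(g^{60k+337})$.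
\end{proof}

\section{Consequences}\label{sec:cons}

The first consequence shows that determining the good forests is equivalent to determining the good trees.

\begin{corollary}\label{cor:components}
A non-null forest is good if and only if each of its components is good.
\end{corollary}

\begin{proof}
If all components are good, the forest is good by Theorem~\ref{thm:main} and induction on the number of components. Conversely, if $T$ is an induced subgraph of a good forest $F$, then every $T$-free graph is $F$-free, so $T$ is good.
\end{proof}

Theorem~\ref{thm:single} does not refer to the form of the $\chi$-bounding function, so the loss in the exponent is the same for every function.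

\begin{corollary}\label{cor:anyf}
Let $F_1,F_2$ be non-null forests, and let $f$ be a non-decreasing function with $f(w)\ge w$ such that $\chi(G)\le f(\omega(G))$ for every $F_1$-free and every $F_2$-free graph $G$. Then every $(F_1\cup F_2)$-free graph $G$ satisfies $\chi(G)\le Cf(\omega(G))^c$, where $C$ depends only on $F_1,F_2$ and $c=60\min(|F_1|,|F_2|)+337$.
\end{corollary}

\begin{proof}
Take $C\ge1$ and $|F_1|\le|F_2|$, and let $w=\omega(G)$. If $w\le1$, then $\chi(G)=w\le f(w)^c$. If $w\ge2$, let $g=\lfloor f(w)\rfloor\ge w\ge2$. An $F_i$-free induced subgraph $G'$ has $\chi(G')\le f(\omega(G'))\le f(w)$, hence $\chi(G')\le g$. Apply Theorem~\ref{thm:single} with $H_i=F_i$ and $F_0=F_1\cup F_2$.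
\end{proof}

For instance, quasi-polynomial bounds are preserved: if $f(w)=2^{b(\log_2(w+1))^a}$ with $a,b\ge1$, then for $w\ge1$ the function $Cf(w)^c$ is at most a function of the same form, with the same $a$ and a larger $b$.

Finally, $H_1$ and $H_2$ need not be forests if the ambient class excludes one.

\begin{corollary}\label{cor:relative}
Let $\mathcal G$ be a hereditary class all of whose members are $F_0$-free for some forest $F_0$, and let $H_1,H_2$ be arbitrary non-null graphs. If the $H_1$-free members and the $H_2$-free members of $\mathcal G$ form polynomially $\chi$-bounded classes, then so do the $(H_1\cup H_2)$-free members.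
\end{corollary}

\begin{proof}
If $F_0$ is null then $\mathcal G$ is empty, so let $F_0$ be non-null. As in the proof of Theorem~\ref{thm:main}, choose an integer $d\ge1$ with $\chi\le\omega^d$ for all non-null members of $\mathcal G$ that are $H_1$-free or $H_2$-free. Let $G\in\mathcal G$ be $(H_1\cup H_2)$-free. If $\omega(G)\le1$ then $\chi(G)\le1$. Otherwise let $g=\omega(G)^d$. All induced subgraphs of $G$ lie in $\mathcal G$, so (a) holds, and Theorem~\ref{thm:single} gives $\chi(G)\le C\,\omega(G)^{d(60|H_1|+337)}$.
\end{proof}

The exponents in these results are explicit, but we do not claim that they are optimal.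

\begin{thebibliography}{9}

\bibitem{dgl}
Devroye, Gy\"orfi and Lugosi, \emph{A Probabilistic Theory of Pattern Recognition}.

\bibitem{kscw}
\emph{2024 Korean Student Combinatorics Workshop (KSCW2024)}, \texttt{https://github.com/combinatorics-kr/kscw}.

\end{thebibliography}
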